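# Bounded clustering of traces and arithmeticity of cocompact Fuchsian groups

## 1. Integral traces cannot cluster, and the converse guess

Let $\Gamma$ be a Fuchsian group, that is, a discrete subgroup of $\mathrm{PSL}(2,\mathbb R)$, and assume that it has finite covolume.

**Definition (trace set).** $\mathrm{Tr}(\Gamma)=\{|\mathrm{tr}(g)|:g\in\Gamma\}$. The absolute value makes the trace well defined on $\mathrm{PSL}(2,\mathbb R)$.

For hyperbolic $g$ one has $2\cosh(\ell(c_g)/2)=|\mathrm{tr}(g)|$, where $\ell(c_g)$ is the length of the closed geodesic on $\Gamma\backslash\mathbb H$ attached to the conjugacy class of $g$. So $\mathrm{Tr}(\Gamma)$ is the length spectrum without multiplicities, in another coordinate.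

**Definition (bounded clustering, B-C).** $\mathrm{Tr}(\Gamma)$ satisfies B-C if there is a constant $B(\Gamma)$ such that $\mathrm{Tr}(\Gamma)\cap[n,n+1]$ has fewer than $B(\Gamma)$ elements for every integer $n$.

**Definition (arithmetic).** $\Gamma$ is arithmetic if it is commensurable with a group derived from a quaternion algebra over a totally real number field that splits at exactly one real place.

The first guess is that B-C holds exactly for arithmetic groups. In an arithmetic group the traces are algebraic integers that are controlled at all other places, and such numbers repel each other; without arithmetic, nothing seems to prevent crowding. We test the guess, first on a group that can be written down.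

**Example 1.** For $\alpha=p+q\sqrt2\in\mathbb Z[\sqrt2]$ write $\alpha'=p-q\sqrt2$. Let
$$\Gamma_0=\left\{\begin{pmatrix}\alpha&\beta\\3\beta'&\alpha'\end{pmatrix}:\ \alpha,\beta\in\mathbb Z[\sqrt2],\ \alpha\alpha'-3\beta\beta'=1\right\}\subset\mathrm{SL}_2(\mathbb R).$$
The product of the elements with data $(\alpha,\beta)$ and $(\gamma,\delta)$ has data $(\alpha\gamma+3\beta\delta',\ \alpha\delta+\beta\gamma')$, and the inverse of $(\alpha,\beta)$ is $(\alpha',-\beta)$, so $\Gamma_0$ is a group. It is discrete: in a bounded set of matrices $\alpha,\alpha',\beta,\beta'$ are all bounded, which leaves finitely many elements. With $\beta=r+s\sqrt2$ the determinant is $p^2-2q^2-3r^2+6s^2$. This form has no nontrivial rational zero: in a primitive integral zero, $p^2\equiv2q^2\pmod 3$ forces $3\mid p,q$; dividing by $3$ gives $r^2\equiv 2s^2\pmod 3$, so $3\mid r,s$, a contradiction. So $\Gamma_0$ is the group of norm-one units of an order in a division quaternion algebra over $\mathbb Q$ that splits at the real place. By a classical theorem it is cocompact; its image in $\mathrm{PSL}(2,\mathbb R)$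 is arithmetic. All traces are even integers $2p$, so each $[n,n+1]$ contains at most one element of the trace set, and B-C holds.

For general arithmetic groups we use a theorem of Takeuchi.

**Theorem (Takeuchi).** A cofinite Fuchsian group $\Gamma$ is arithmetic if and only if both of these hold:

(i) $K=\mathbb Q(\mathrm{Tr}(\Gamma))$ is a number field of finite degree and $\mathrm{Tr}(\Gamma)\subset\mathcal O_K$.

(ii) Let $K_2=\mathbb Q(\mathrm{tr}(g^2):g\in\Gamma)$. For every embedding $\varphi:K\to\mathbb C$ whose restriction to $K_2$ is not the identity, the set $\varphi(\mathrm{Tr}(\Gamma))$ is bounded in $\mathbb C$.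

The field $K_2$ appears because $\mathrm{tr}(g^2)=\mathrm{tr}(g)^2-2$. An embedding that is the identity on $K_2$ fixes every $\mathrm{tr}(g)^2$, so it can only change signs of traces: if $\mathrm{tr}\,g=\sqrt6$, then $\mathrm{tr}\,g^2=4$, and $\sqrt6\mapsto-\sqrt6$ is harmless.

**Theorem (Luo–Sarnak).** If $\Gamma$ is arithmetic, then $\mathrm{Tr}(\Gamma)$ satisfies B-C.

Given Takeuchi's criterion, this can be seen by hand. Let $d=[K:\mathbb Q]$, and let $c$ bound $|\varphi(x)|$ for $x\in\mathrm{Tr}(\Gamma)$ and all $\varphi$ as in (ii). Each of the remaining embeddings has $\varphi(x)=\pm x$ on traces. Sort the traces in $[n,n+1]$ into at most $2^d$ classes according to these signs. If $x,y$ are in the same class, $\delta=x-y\in\mathcal O_K$ satisfies $|\varphi(\delta)|\le\max(1,2c)$ for every embedding $\varphi$ of $K$. The characteristic polynomial of $\delta$ has bounded integer coefficients, so there are at most $b$ such $\delta$, with $b$ independent of $n$. Each class has at most $b$ elements, and $[n,n+1]$ contains at most $2^db$ traces.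

So one half of the guess is sound. The other half was conjectured by Sarnak: B-C should imply that $\Gamma$ is arithmetic. This converse is known when $\Gamma$ contains a parabolic element. These notes prove it when $\Gamma$ is cocompact, from a much weaker growth hypothesis. Write
$$N_\Gamma(T)=\#(\mathrm{Tr}(\Gamma)\cap[0,T]).$$

**Main Theorem.** Let $\Gamma$ be a cocompact Fuchsian group.

1. If $\Gamma$ is not arithmetic, there are $\eta>0$ and $T_0$ with $N_\Gamma(T)\ge T^{1+\eta}$ for all $T\ge T_0$. In particular B-C fails; moreover $\#(\mathrm{Tr}(\Gamma)\cap[n,n+1])\ge\frac13n^\eta$ for infinitely many $n$.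
2. For every cocompact $\Gamma$, $\ \liminf_{T\to\infty}\log N_\Gamma(T)/\log T\ge1$.

Consequently, for cocompact $\Gamma$ the following are equivalent: (a) $\Gamma$ is arithmetic; (b) B-C; (c) $N_\Gamma(T)=O(T)$; (d) $\lim\log N_\Gamma(T)/\log T=1$; (e) $\liminf\log N_\Gamma(T)/\log T\le1$.

The equivalences follow at once. (a)⇒(b) is Luo–Sarnak. (b)⇒(c) holds because $[0,T]$ is covered by at most $T+1$ intervals $[n,n+1]$. (c)⇒(d): (c) gives $\limsup\le1$ and part 2 gives $\liminf\ge1$. (d)⇒(e) is trivial, and (e)⇒(a) is part 1.

## 2. Translating by one hyperbolic element reaches exponent one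

To violate B-C we must produce many *different* traces. If $\Gamma$ contained $u=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, a single $x$ with lower left entry $c\ne0$ would already give a whole arithmetic progression $\mathrm{tr}(u^nx)=\mathrm{tr}\,x+nc$, hence about $T$ traces up to $T$. A cocompact group has no parabolic elements. For hyperbolic $A=\mathrm{diag}(\lambda,\lambda^{-1})$, $\lambda>1$, and $x$ with diagonal entries $x_1\neq0$ and $x_4$,
$$\mathrm{tr}(A^nx)=\lambda^nx_1+\lambda^{-n}x_4$$
grows exponentially in $|n|$ if $x_4\ne0$ too, so one $x$ gives only $O(\log T)$ traces up to $T$.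

The sensible next attempt is to let $x$ vary over *all* elements with $\|x\|\le e^r$ (there are at least $ce^{2r}$ of them, as a comparison of areas will show) and to choose $n$ so large that $\mathrm{tr}(A^nx)$ determines the diagonal of $x$.

**Example 2.** Take $\Gamma_0$ from Example 1 and $A=\mathrm{diag}(\lambda,\lambda^{-1})$ with $\lambda=3+2\sqrt2$; indeed $\lambda\lambda'=1$, so $A\in\Gamma_0$. Let $x,y\in\Gamma_0$ have norm at most $e^r$ and upper left entries $\alpha_x,\alpha_y$, and suppose $\mathrm{tr}(A^nx)=\epsilon\,\mathrm{tr}(A^ny)$ with $\epsilon=\pm1$. Put $u=\alpha_x-\epsilon\alpha_y$. Then $\lambda^nu+\lambda^{-n}u'=0$. If $u\ne0$, then $uu'$ is a nonzero integer, while $uu'=-\lambda^{-2n}u'^2$ gives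
$$1\le|uu'|\le\lambda^{-2n}(2e^r)^2 .$$
This is impossible as soon as $\lambda^n>2e^r$. For such $n$ the number $|\mathrm{tr}(A^nx)|$ determines $(\alpha,\alpha')$ up to sign. The price is that the traces produced can be as large as a constant times $\lambda^ne^r\approx e^{2r}$.

So about $e^{2r}$ elements give traces up to about $e^{2r}$: exponent $1$, if not too many $x$ share a diagonal. In $\Gamma_0$ this is optimal up to $o(1)$ in the exponent, since all its traces are even integers. This is where the approach stops: it gives part 2 of the Main Theorem for all groups, and it cannot give more unless the non-arithmeticity enters.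

Where can it enter? The argument compared two quantities. To exclude $u\neq0$ we used all conjugates of $u$, i.e. the *height* of $x$, whereas the cost is a *real size*. The required $n$ is about (height of $x$)$/$(height of $A$), and the cost is $e^{n\,t(A)+r}$, where $e^{t(A)}$ is the real spectral radius of $A$. If most $x$ had a smaller ratio height/size than a well-chosen $A$, then a smaller $n$ would do, and the exponent would exceed $1$. The proof has three parts: the count with general heights (Section 5), the passage from one element of small ratio to most elements (Section 6), and the existence of one such element when $\Gamma$ is not arithmetic (Section 7).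

## 3. A representation over a number field that remembers coincidences of traces

**Step 1: removing torsion.** We want every nontrivial element to be hyperbolic. Let $\tilde\Gamma\subset\mathrm{SL}_2(\mathbb R)$ be the preimage of the given group; it is finitely generated, so by Selberg's lemma it has a torsion-free subgroup of finite index. This subgroup does not contain $-1$, so it maps isomorphically onto a finite-index subgroup of the given group. Passing to a finite-index subgroup shrinks $\mathrm{Tr}$, hence $N_\Gamma$, and changes neither arithmeticity nor cocompactness. Lower bounds for $N_\Gamma$ may therefore be proved for the subgroup.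

*From now on $\Gamma\subset\mathrm{SL}_2(\mathbb R)$ is discrete, cocompact and torsion-free.* Elliptic elements of a discrete group have finite order and cocompact groups contain no parabolics, so every $x\neq1$ is hyperbolic. We use these facts, valid for every such group:

* (F1) Two hyperbolic elements sharing one fixed point on $\partial\mathbb H$ share both, and then they are simultaneously diagonal and commute.
* (F2) The centralizer of a nontrivial element is infinite cyclic.
* (F3) No element swaps the endpoints of the axis of a nontrivial element: in the eigenbasis it would be antidiagonal, with square $-1$, so it would be torsion.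
* (F4) No finite-index subgroup is abelian: by (F2) it would be cyclic and generated by a hyperbolic element, and then its quotient of $\mathbb H$ has infinite area.

**Definition (size).** For $x\in\Gamma$ let $\tau(x)=\log\|x\|=\frac12d(i,xi)$ (Euclidean operator norm), and let $t(x)$ be the logarithm of the spectral radius of $x$, i.e. half the translation length.

Then $t(x)\le\tau(x)$, $\tau(xy)\le\tau(x)+\tau(y)$, $t(x)=\lim_n\tau(x^n)/n$, $t(x^n)=|n|t(x)$, and $t(x)>0$ for $x\neq1$. Let $\rho$ denote the inclusion $\Gamma\subset\mathrm{SL}_2(\mathbb R)$.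

**Step 2: the representation $\varphi$.** Heights need algebraic entries, but $\Gamma$ may have transcendental traces. We construct a number field $k_0\subset\mathbb R$ and an injective homomorphism $\varphi:\Gamma\to\mathrm{SL}_2(k_0)$ whose image is discrete and cocompact in $\mathrm{SL}_2(\mathbb R)$, such that for $g,g'\in\Gamma$ and $\epsilon=\pm1$
$$\mathrm{tr}\,g=\epsilon\,\mathrm{tr}\,g'\ \Longrightarrow\ \mathrm{tr}\,\varphi(g)=\epsilon\,\mathrm{tr}\,\varphi(g').\tag{S}$$
The implication goes in the direction we need: if the traces after $\varphi$ differ, the true traces differ.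

*Case I: all traces of $\Gamma$ are algebraic.* Let $K=\mathbb Q(\mathrm{Tr}\,\Gamma)$. Take non-commuting $g,h\in\Gamma$ and conjugate $\Gamma$ in $\mathrm{GL}_2(\mathbb R)$ so that $g=\mathrm{diag}(\lambda,\lambda^{-1})$. Then $h_{12}h_{21}\neq0$, for otherwise $h$ shares a fixed point with $g$ and commutes with it by (F1). A further diagonal conjugation makes $h_{12}=1$. Let $K'=K(\lambda)\subset\mathbb R$, a field of algebraic numbers. For $x\in\Gamma$ both $\mathrm{tr}\,x=x_{11}+x_{22}$ and $\mathrm{tr}\,gx=\lambda x_{11}+\lambda^{-1}x_{22}$ lie in $K'$; as $\lambda\ne\lambda^{-1}$, we get $x_{11},x_{22}\in K'$. In particular $h_{11},h_{22}\in K'$, and $h_{21}=h_{11}h_{22}-1\in K'\setminus\{0\}$. Applying the same to $hx$, the entries $h_{11}x_{11}+h_{12}x_{21}$ and $h_{21}x_{12}+h_{22}x_{22}$ lie in $K'$, so $x_{21},x_{12}\in K'$. Thus all entries of all elements are algebraic. As $\Gamma$ is finitely generated, they lie in a number field $k_0\subset\mathbb R$. Replace $\Gamma$ by this conjugate, which has the same traces, and put $\varphi=\rho$. Then (S) is trivial. Note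 that $K\subset k_0$ is a number field.

*Case II: some trace is transcendental.* Let $\gamma_1,\dots,\gamma_d$ generate $\Gamma$, so that $\rho$ is a point of $\mathbb R^{4d}$ (the entries of the $\gamma_i$). Let $V\subset\mathbb R^{4d}$ be the common zero set of all polynomials over $\mathbb Q$ that vanish at $\rho$; by Hilbert's basis theorem finitely many of them define it. As a small model: for the point $(\pi,\pi^2)\in\mathbb R^2$, $\pi$ being transcendental, $V$ is the parabola $y=x^2$, and $(3.14,\,3.14^2)$ is a nearby rational point that satisfies all the same rational relations. In our situation $\det=1$, the relations of $\Gamma$ and each individual equality $\mathrm{tr}\,g=\epsilon\,\mathrm{tr}\,g'$ that holds at $\rho$ are polynomial conditions over $\mathbb Q$ (inverses are adjugates). So every point of $V$ is a representation $\Gamma\to\mathrm{SL}_2(\mathbb R)$ satisfying (S). A ball with rational center and radius that contains $\rho$ meets $V$ in a nonempty set described by finitely many polynomial equalities and inequalities over $\mathbb Q$. By the Tarski–Seidenberg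 transfer principle it contains a point $\varphi\in V$ with real algebraic coordinates. By Weil (Ann. of Math. 72 (1960)), for a discrete cocompact subgroup $\Gamma$ of a connected Lie group $G$ the injective homomorphisms $\Gamma\to G$ with discrete cocompact image form a neighborhood of the inclusion in $\mathrm{Hom}(\Gamma,G)$. So choose $\varphi$ close enough to $\rho$, and let $k_0\subset\mathbb R$ be generated by the entries of the $\varphi(\gamma_i)$.

**Step 3: $\varphi(\Gamma)$ and $\rho(\Gamma)$ are Zariski dense.** This will let us move elements into general position. Both groups are discrete, cocompact and torsion-free, so (F1)–(F4) hold for them and their nontrivial elements are hyperbolic. Let $G$ be the Zariski closure in $\mathrm{SL}_2(\mathbb C)$ of one of them. If $G\ne\mathrm{SL}_2$, its identity component has dimension at most $2$, hence is solvable, and by Lie–Kolchin it fixes a point of $\mathbb P^1(\mathbb C)$. So a finite-index subgroup fixes this point. A real hyperbolic matrix has exactly two fixed points in $\mathbb P^1(\mathbb C)$, both real, so all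 nontrivial elements of that subgroup share a fixed point on $\partial\mathbb H$. By (F1) the subgroup is abelian, against (F4).

**Step 4: heights.** For a number field $k$ and a place $w$ let $|\cdot|_w$ extend the standard absolute value on $\mathbb Q$ (the usual or a $p$-adic one), and put $n_w=[k_w:\mathbb Q_w]/[k:\mathbb Q]$. The product formula is $\sum_wn_w\log|a|_w=0$ for $a\in k^*$. On $M_2(k_w)$ let $\|\cdot\|_w$ be the Euclidean operator norm if $w$ is archimedean and the maximum of the $|\text{entries}|_w$ otherwise. These norms are submultiplicative and bound the spectral radius from above; hence they are $\ge1$ on $\mathrm{SL}_2$. Since $\Gamma$ is finitely generated, there is a finite set $S$ of places of $k_0$, containing the archimedean ones, such that $\|\varphi(x)\|_w=1$ for all $x\in\Gamma$ and $w\notin S$. Let $\Lambda_w(x)\ge1$ be the largest absolute value of an eigenvalue of $\varphi(x)$ in $\overline{k_{0,w}}$.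

**Definition (heights, the constant $M$, deficient elements).**
$$H(x)=\sum_{w\in S}n_w\log\|\varphi(x)\|_w,\qquad h(x)=\sum_{w\in S}n_w\log\Lambda_w(x),\qquad M=\sup_{x\ne1}\frac{h(x)}{t(x)} .$$
An element $g\neq1$ is *deficient* if $h(g)<M\,t(g)$.

**Example 3.** In $\Gamma_0$ (Example 1; torsion plays no role in this computation) take $\varphi=\rho$, $k_0=\mathbb Q(\sqrt2)$. All entries are algebraic integers, so $S$ may be taken as the two real places, with $n_w=\frac12$. The conjugate matrix is $\begin{pmatrix}\alpha'&\beta'\\3\beta&\alpha\end{pmatrix}=QxQ^{-1}$ with $Q=\begin{pmatrix}0&1\\3&0\end{pmatrix}$. Hence $h(x)=\frac12t(x)+\frac12t(x)=t(x)$ and $H(x)=\tau(x)+O(1)$; here $M=1$ and no hyperbolic element is deficient. To see the ratio $h/t$ vary, consider two matrices in $\mathrm{SL}_2(\mathbb Q)$, with $S=\{\infty,2,3\}$: $\mathrm{diag}(2,\frac12)$ has $t=\log2$ and $h=\log2+\log2$, ratio $2$; $\mathrm{diag}(\frac32,\frac23)$ has $t=\log\frac32$ and $h=\log\frac32+\log2+\log3=\log9$, ratio about $5.4$.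

**Step 5: $0<M<\infty$, and elementary inequalities.** Clearly $H\ge0$ and $H(xy)\le H(x)+H(y)$. Since $\Lambda_w(x)^n=\Lambda_w(x^n)\le\|\varphi(x^n)\|_w$, we have $h(x)\le H(x^n)/n$. For $g\ne1$ the matrix $\varphi(g)$ is diagonalizable, so $\|\varphi(g)^k\|_w\le\mathrm{const}\cdot\Lambda_w(g)^k$ and
$$H(g^k)\le k\,h(g)+C_g\qquad(k\ge0)\tag{1}$$
for some $C_g\ge0$. At the place given by $k_0\subset\mathbb R$ all $\varphi(x)$, $x\ne1$, are hyperbolic, so $h(x)>0$ and $M>0$. Let $L$ be the maximum of $H$ on a finite symmetric generating set. By Milnor–Švarc the word length is bounded by an affine function of $d(i,xi)$, so $H(x)\le L|x|_{\rm word}\le a\,\tau(x)+b$ for constants $a,b$. Hence $h(x)\le\lim_n\frac1n(a\,\tau(x^n)+b)=a\,t(x)$, and $M\le a<\infty$. As $h(1)=t(1)=0$, we have $h(x)\le M\,t(x)$ for *all* $x\in\Gamma$.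

## 4. The height is at most $M$ times the size

By definition $h\le Mt$. We want the same for $H$ and $\tau$. The difficulty is that $\Lambda_w(x)$ may be much smaller than $\|\varphi(x)\|_w$. The remedy is to multiply $x$ by one of finitely many elements, at all places of $S$ at once.

**Lemma 1.** There are a finite set $E\subset\Gamma$ and $c_0>0$ such that

(i) for each $x\in\Gamma$ some $e\in E$ satisfies $|\mathrm{tr}\,\varphi(xe)|_w\ge c_0\|\varphi(x)\|_w$ for all $w\in S$;

(ii) for $x,y\in\Gamma$ some $e\in E$ satisfies $\|\varphi(xey)\|_w\ge c_0\|\varphi(x)\|_w\|\varphi(y)\|_w$ for all $w\in S$.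

*Proof.* (i) Let $\omega=(\omega_w)_{w\in S}$ be a family with $\omega_w\in M_2(k_{0,w})$, $\|\omega_w\|_w=1$. The set $\{X\in M_2(k_0):\mathrm{tr}(\omega_wX)=0\}$ is a $k_0$-subspace. It is proper, because $M_2(k_0)$ spans $M_2(k_{0,w})$ over $k_{0,w}$ and $\omega_w\ne0$. So it lies in the kernel of a nonzero $k_0$-linear form $f_w$. Since $\mathrm{SL}_2(k_0)$ spans $M_2(k_0)$ (use $1$, $\mathrm{diag}(2,\frac12)$ and the elementary unipotent matrices), $f_w$ does not vanish identically on $\mathrm{SL}_2$. As $\mathrm{SL}_2$ is irreducible, $\prod_{w\in S}f_w$ does not vanish identically on it, and by Zariski density some $e\in\Gamma$ has $\prod_wf_w(\varphi(e))\neq0$. Then $\mathrm{tr}(\omega_w\varphi(e))\ne0$ for every $w\in S$. By continuity this persists with a positive lower bound on a neighborhood of $\omega$. The set of all families $\omega$ is compact, because the $k_{0,w}$ are locally compact. So finitely many $e$ and one lower bound suffice. Apply this to $\varphi(x)$ scaled to norm one at each $w\in S$: for archimedean $w$ divide by the norm, for non-archimedean $w$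 by an entry of maximal absolute value.

(ii) For families $\omega,\omega'$ of norm-one matrices, $\{X\in M_2(k_0):\omega_wX\omega'_w=0\}$ is a proper subspace: if it were everything, then $\omega_wX\omega_w'=0$ for all $X\in M_2(k_{0,w})$, but some $X$ maps a nonzero vector of $\mathrm{im}\,\omega'_w$ outside $\ker\omega_w$. As before there is $e\in\Gamma$ with $\omega_w\varphi(e)\omega_w'\neq0$ for all $w\in S$, and compactness of the set of pairs $(\omega,\omega')$ finishes the proof. Take the union of the two finite sets and the smaller constant. $\square$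

**Lemma 2.** There is $C_1\ge0$ with $H(x)\le M\tau(x)+C_1$ for all $x\in\Gamma$.

*Proof.* Take $e$ from Lemma 1(i). Since $|\mathrm{tr}\,\varphi(xe)|_w\le2\Lambda_w(xe)$, we get $\Lambda_w(xe)\ge\frac12c_0\|\varphi(x)\|_w$ for all $w\in S$. Taking logarithms and summing with weights $n_w$ gives $h(xe)\ge H(x)-C$ with $C$ independent of $x$. On the other side, $h(xe)\le M\,t(xe)\le M\tau(xe)\le M\tau(x)+M\max_{e\in E}\tau(e)$. $\square$

## 5. Small height produces many distinct traces

Now we carry out Example 2 in general. The notation $e^{o(r)}$ refers to $r\to\infty$.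

**Proposition 3.** Let $\psi>0$ and $X_r=\{x\in\Gamma:\tau(x)\le r,\ H(x)\le\psi r\}$. If $\#X_r\ge e^{(2-o(1))r}$ as $r\to\infty$, then
$$\liminf_{T\to\infty}\frac{\log N_\Gamma(T)}{\log T}\ge\frac{2M}{M+\psi}.$$

*Proof.* Fix $A\in\Gamma\setminus\{1\}$; then $h(A)>0$. Put $\kappa=\psi\,t(A)/h(A)$. We show that the $\liminf$ is at least $2/(1+\kappa)$. Choosing $A$ with $h(A)/t(A)\to M$ then gives $2/(1+\psi/M)$, as claimed.

**Step 1: coordinates in which $A$ is diagonal.** Let $\lambda$ be an eigenvalue of $\varphi(A)$, $k=k_0(\lambda)\subset\mathbb R$, and $P\in\mathrm{GL}_2(k)$ with $P\varphi(A)P^{-1}=\mathrm{diag}(\lambda,\lambda^{-1})$. Write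
$$P\varphi(x)P^{-1}=\begin{pmatrix}x_1&x_2\\x_3&x_4\end{pmatrix}.$$
For a place $w$ of $k$ let $\Lambda_w=\max(|\lambda|_w,|\lambda|_w^{-1})$. Norms of matrices over $k_{0,w_0}$ do not change in $k_w$ for $w\mid w_0$, and $n_{w_0}=\sum_{w\mid w_0}n_w$. At places not above $S$ the norms on $\varphi(\Gamma)$ are $1$, so $|\lambda^{\pm1}|_w\le1$ and $\Lambda_w=1$. Therefore, summing over all places of $k$,
$$h(A)=\sum_wn_w\log\Lambda_w,\qquad H(x)=\sum_wn_w\log\|\varphi(x)\|_w .$$
Moreover $|x_i|_w\le c_w\|\varphi(x)\|_w$ with $c_w=\|P\|_w\|P^{-1}\|_w\ge1$, and $c_w=1$ for almost all $w$.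

**Step 2: pigeonhole, to fix the norm at each place.** For $x\in X_r$ all terms of $H(x)\le\psi r$ are nonnegative, so $0\le\log\|\varphi(x)\|_w\le\psi r/n_w$ for $w\in S$. The vectors $(\lfloor\log\|\varphi(x)\|_w\rfloor)_{w\in S}$ take $O((1+r)^{|S|})$ values. So there is $X'_r\subset X_r$ on which this vector is constant, with $\#X'_r\ge e^{(2-o(1))r}$.

**Step 3: for suitable $n$, the trace of $A^nx$ determines the diagonal of $x$ up to sign.** Let $x,y\in X_r'$, $\epsilon=\pm1$, $n\ge0$, and suppose $\mathrm{tr}\,\varphi(A^nx)=\epsilon\,\mathrm{tr}\,\varphi(A^ny)$. Put $u=x_1-\epsilon y_1$ and $u'=x_4-\epsilon y_4$, so that $\lambda^nu+\lambda^{-n}u'=0$. Suppose $u\ne0$. Then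
$$uu'=-\lambda^{2n}u^2=-\lambda^{-2n}u'^2\neq0 .$$
Using the first expression at places with $|\lambda|_w\le1$ and the second where $|\lambda|_w\ge1$, for every place $w$ of $k$
$$|uu'|_w\le\Lambda_w^{-2n}\max(|u|_w,|u'|_w)^2,\qquad\max(|u|_w,|u'|_w)\le c'_w\|\varphi(x)\|_w .$$
Here $c'_w=(1+e)c_w$ works for $w$ above $S$, since $\|\varphi(y)\|_w\le e\|\varphi(x)\|_w$ by Step 2. For other $w$, which are non-archimedean and where both norms are $1$, $c'_w=c_w$ works by the ultrametric inequality. So $c'_w\ge1$ does not depend on $x,y,n,r$ and equals $1$ for almost all $w$. Put $C_5=\sum_wn_w\log c'_w\ge0$. The product formula for $uu'\in k^*$ gives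
$$0=\sum_wn_w\log|uu'|_w\le-2n\,h(A)+2H(x)+2C_5\le-2n\,h(A)+2\psi r+2C_5 .$$
This fails for
$$n=n(r)=\Big\lfloor\frac{\psi r+C_5}{h(A)}\Big\rfloor+1 .\tag{2}$$
So for this $n$ we have $u=0$, and then $u'=0$. Combined with (S): if $x,y\in X_r'$ and $|\mathrm{tr}(A^nx)|=|\mathrm{tr}(A^ny)|$, then $(y_1,y_4)=\pm(x_1,x_4)$.

**Step 4: few elements share a diagonal.** Fix $x\in X_r'$ and $\epsilon$. We bound the number of $y\in X'_r$ with $(y_1,y_4)=\epsilon(x_1,x_4)$ by $e^{o(r)}$, uniformly in $x$. For such $y$, $y_2y_3=y_1y_4-1=\theta$, where $\theta=x_1x_4-1$ is fixed.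

*If $\theta=0$*, then $y_2=0$ or $y_3=0$, so $\varphi(y)$ fixes an eigenline of $\varphi(A)$. By (F1) in $\varphi(\Gamma)$ it commutes with $\varphi(A)$, and as $\varphi$ is injective, $y$ commutes with $A$. By (F2) such $y$ lie in a fixed infinite cyclic group $\langle A_0\rangle$, and $\tau(A_0^m)\ge|m|\,t(A_0)$. So there are $O(1+r)$ of them with $\tau(y)\le r$.

*If $\theta\neq0$*, let $S_k$ be the finite set of places of $k$ that are archimedean, or lie above $S$, or have $\|P\|_w\ne1$ or $\|P^{-1}\|_w\ne1$. Let $\mathcal O$ be the ring of $S_k$-integers of $k$. For $w\notin S_k$ the matrices $P\varphi(y)P^{-1}$ have entries of absolute value at most $1$, so they lie in $\mathrm{SL}_2(\mathcal O)$. For $w\in S_k$ and $y\in X_r$ their entries have $|\cdot|_w\le e^{C(r+1)}$, by Step 2 and $|y_i|_w\le c_w\|\varphi(y)\|_w$. Likewise $\theta\in\mathcal O$ and $|\theta|_w\le e^{C(r+1)}$ for $w\in S_k$. Here $C$ denotes varying constants independent of $r,x,y$.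

First we count ideals. Since $y_3\in\mathcal O$, the ideal $y_2\mathcal O$ divides $\theta\mathcal O$. By the product formula $\theta\mathcal O$ has norm $\prod_{w\in S_k}|\theta|_w^{[k_w:\mathbb Q_w]}\le e^{C(r+1)}$. An ideal of norm $\mathcal N$ has $\ll_\delta \mathcal N^\delta$ divisors for every $\delta>0$, so there are $e^{o(r)}$ possibilities for $y_2\mathcal O$.

Next we count generators. Suppose $y_2,y_2^*$, from two such elements $y,y^*$, generate the same ideal, so $\zeta=y_2^*/y_2\in\mathcal O^*$. The norm of $\theta\mathcal O$ is at least $1$; together with the upper bounds at the other places this gives $|\theta|_w\ge e^{-C(r+1)}$ for each $w\in S_k$. Hence $|y_2|_w=|\theta|_w/|y_3|_w\ge e^{-C(r+1)}$, and the same for $y_2^*$. So $\big|\log|\zeta|_w\big|\le C(r+1)$ for all $w\in S_k$. By the $S$-unit theorem the map $\zeta\mapsto(\log|\zeta|_w)_{w\in S_k}$ on $\mathcal O^*$ has finite kernel and discrete image, so there are $O((1+r)^{|S_k|})$ such $\zeta$.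

Finally $y_2$ determines $y_3=\theta/y_2$; with the given diagonal this determines $\varphi(y)$, hence $y$. In total there are $e^{o(r)}$ elements $y$, uniformly in $x$.

**Step 5: conclusion.** By Steps 3 and 4 each value of $|\mathrm{tr}(A^{n(r)}x)|$, $x\in X'_r$, is taken at most $2e^{o(r)}$ times, so there are at least $e^{(2-o(1))r}$ distinct values. As $A$ is diagonalizable, $\|A^n\|\le\mathrm{const}\cdot e^{n\,t(A)}$, and by (2) $n(r)\,t(A)\le\kappa r+\mathrm{const}$. So
$$|\mathrm{tr}(A^{n}x)|\le2\|A^n\|\,\|x\|\le C_6\,e^{(1+\kappa)r}\qquad(n=n(r)).$$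
Thus $N_\Gamma(C_6e^{(1+\kappa)r})\ge e^{(2-o(1))r}$ as $r\to\infty$ through real values, i.e. $\liminf\log N_\Gamma(T)/\log T\ge2/(1+\kappa)$. $\square$

**Proof of part 2 of the Main Theorem.** Let $o=i$ and let every point of $\mathbb H$ be within $D$ of $\Gamma o$. The ball $B(o,2r-D)$ is covered by the balls $B(xo,D)$ with $d(o,xo)\le2r$, i.e. $\tau(x)\le r$. Comparing areas, $\#\{x:\tau(x)\le r\}\ge c\,e^{2r}$ for large $r$. By Lemma 2, for every $\varepsilon>0$ and large $r$ all these $x$ satisfy $H(x)\le(M+\varepsilon)r$. So Proposition 3 applies with $\psi=M+\varepsilon$ and gives $\liminf\ge2M/(2M+\varepsilon)$. Let $\varepsilon\to0$. This is the claim for our torsion-free subgroup, and $N$ of a subgroup is at most $N$ of the original group. $\square$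

To get beyond $1$ we need the hypothesis of Proposition 3 for some $\psi<M$.

## 6. One deficient element lowers the height of most elements

If $g$ is deficient, then a long power $g^k$ has smaller height than Lemma 2 allows for its size. A typical long geodesic follows translates of the axis of $g$ for a positive proportion of its length, and each such stretch saves a definite amount of height.

**Lemma 4.** Suppose some $g\in\Gamma\setminus\{1\}$ has $h(g)<M\,t(g)$. Then there are $\psi\in(0,M)$, $c>0$ and $r_0$ with
$$\#\{x\in\Gamma:\tau(x)\le r,\ H(x)\le\psi r\}\ge c\,e^{2r}\qquad(r\ge r_0).$$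

*Proof.* Let $o=i$ and $D$ be as above, let $p$ be a point on the axis of $g$, and put $D_1=1+d(o,p)$. For $k\ge1$ put $\ell=2k\,t(g)=d(p,g^kp)$. Fix $k$ so large that
$$k\,(M\,t(g)-h(g))-C_g-M(D_1+D)-C_1\ge1,\tag{3}$$
with $C_g$ from (1) and $C_1$ from Lemma 2. This is possible because $g$ is deficient.

**Step 1: typical rays shadow translates of $[p,g^kp]$ with positive frequency.** For $v\in T^1\mathbb H$ let $c_v$ be its geodesic, and let $U\subset T^1\mathbb H$ be the open set of $v$ with $d(c_v(0),p)<1$ and $d(c_v(\ell),g^kp)<1$. It is nonempty, as it contains the vector at $p$ that points along the axis toward $g^kp$. Let $F:T^1(\Gamma\backslash\mathbb H)\to[0,1]$ be continuous, supported in the image of $U$, with Liouville mean $2\beta>0$. Denote the geodesic flow by $g_s$. It is ergodic (Hopf), so for a.e. $v$ the averages $\frac1T\int_0^TF(g_sv)\,ds$ tend to $2\beta$.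

We need this for almost every direction at the single point $o$. Two rays in $\mathbb H$ with the same endpoint on $\partial\mathbb H$ are asymptotic, also in $T^1\mathbb H$, after a time shift, and $F$ is uniformly continuous. So whether the averages converge to $2\beta$ depends only on the forward endpoint of a lift of $v$. In the coordinates (base point, forward endpoint) on $T^1\mathbb H$ the Liouville measure is equivalent to a product measure. By Fubini the set of bad endpoints has measure zero; hence the averages converge for a.e. direction $\theta$ at $o$. By Egorov there are $T_1$ and a measurable set $\Theta$ of directions at $o$, of measure at least $\pi$, with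
$$\int_0^sF(g_{s'}\theta)\,ds'\ge\beta s\qquad(s\ge T_1,\ \theta\in\Theta).$$

**Step 2: choosing well-separated shadowing times.** Let $z=\exp_o(s\theta)$ with $\theta\in\Theta$ and $s\ge\max(T_1,\ell)$, let $c$ be the ray with direction $\theta$, and let $x\in\Gamma$ with $d(z,xo)\le D$. As $0\le F\le1$, the set $\mathcal T$ of times $s'\in[0,s-\ell]$ with $F(g_{s'}\theta)>0$ has measure at least $\beta s-\ell$. Cut $[0,\infty)$ into the intervals $[i(\ell+1),(i+1)(\ell+1))$, $i\ge0$. At least $(\beta s-\ell)/(\ell+1)$ of them meet $\mathcal T$, and at least half of these have the same parity of $i$. One point of $\mathcal T$ from each of the latter gives times $s_1<\dots<s_N$ in $\mathcal T$ with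
$$s_{j+1}\ge s_j+\ell+1,\qquad N\ge\frac{\beta s-\ell}{2(\ell+1)}.$$
So $N\ge\beta's$ for all large $s$, with $\beta'=\beta/(4(\ell+1))$.

**Step 3: factoring $x$ and adding up heights.** Since $F(g_{s_j}\theta)>0$, there is $a_j\in\Gamma$ such that $a_j^{-1}\dot c(s_j)\in U$, i.e. $d(c(s_j),a_jp)<1$ and $d(c(s_j+\ell),a_jg^kp)<1$. Put $b_j=a_jg^k$. Then $d(c(s_j),a_jo)\le D_1$ and $d(c(s_j+\ell),b_jo)\le D_1$. We have
$$x=a_1\cdot g^k\cdot(b_1^{-1}a_2)\cdot g^k\cdots g^k\cdot(b_N^{-1}x).$$
The factors other than $g^k$ have sizes
$$\tau(a_1)\le\tfrac12(s_1+D_1),\quad\tau(b_j^{-1}a_{j+1})\le\tfrac12(s_{j+1}-s_j-\ell+2D_1),\quad\tau(b_N^{-1}x)\le\tfrac12(s-s_N-\ell+D_1+D),$$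
with sum at most $\frac12(s-N\ell)+ND_1+\frac12D$. Apply Lemma 2 to these $N+1$ factors and (1) to the $N$ factors $g^k$. By subadditivity of $H$,
$$H(x)\le\tfrac M2(s-N\ell)+(N+1)\big(M(D_1+D)+C_1\big)+N\big(k\,h(g)+C_g\big).$$
Since $\frac12\ell=k\,t(g)$, the terms proportional to $N$ add up to at most $-N$ by (3). With $C_3=M(D_1+D)+C_1$ we get, for all large $s$,
$$H(x)\le\tfrac M2s-N+C_3\le\big(\tfrac M2-\beta'\big)s+C_3 .\tag{4}$$

**Step 4: counting such $x$.** Consider all $z=\exp_o(s\theta)$ with $\theta\in\Theta$ and $2r-D-1\le s\le2r-D$. In polar coordinates the area element is $\sinh s\,ds\,d\theta$, so they fill an area at least $c'e^{2r}$. Each lies in a ball $B(xo,D)$ with $x\in\Gamma$ and $\tau(x)\le\frac12(s+D)\le r$. All these balls have the same area, so at least $c\,e^{2r}$ elements $x$ occur. For them (4) holds once $r$ is large. If $\frac M2-\beta'\ge0$, then $s\le2r$ gives $H(x)\le(M-2\beta')r+C_3\le(M-\beta')r$ for large $r$; otherwise $H(x)\le C_3$. So $\psi=\max(M-\beta',\frac M2)\in(0,M)$ works. $\square$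

## 7. Without deficient elements the group is arithmetic

Arithmetic groups have no deficient elements. Indeed, let (i) and (ii) of Takeuchi's theorem hold, so that we are in Case I. At finite places eigenvalues are units, so $\Lambda_w\equiv1$. At archimedean $w$ whose embedding is not the identity on $K_2$ the traces are bounded, so $\Lambda_w\equiv1$, as $\Lambda_w(g)>1$ would make the traces of the powers $g^n$ unbounded. At the other archimedean $w$ traces change only by signs, so $\log\Lambda_w(g)=t(g)$. Hence $h$ is a constant multiple of $t$. We need the converse.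

**Proposition 5.** If $\Gamma$ is not arithmetic, there is $g\in\Gamma\setminus\{1\}$ with $h(g)<M\,t(g)$.

*Proof.* Suppose not. Since $h\le Mt$ always, $h(g)=M\,t(g)$ for all $g\in\Gamma$. One linear relation between spectral radii, valid on the whole group, will be expanded until it becomes an algebraic relation between representations that are independent; that is the contradiction.

**Step 1: a relation free of trivial terms.** We remove the places that contribute a multiple of $t$ for trivial reasons. The claim is that there are a finite nonempty $S'\subset S$ and $c>0$ such that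
$$\sum_{w\in S'}n_w\log\Lambda_w(g)=c\,t(g)\qquad\text{for all }g\in\Gamma,\tag{5}$$
where each $w\in S'$ has some $g_w\in\Gamma$ with $\Lambda_w(g_w)>1$. Moreover, for each archimedean $w\in S'$ with embedding $\sigma_w:k_0\to\mathbb C$, the functions $g\mapsto\sigma_w(\mathrm{tr}\,\varphi(g))^2$ and $g\mapsto(\mathrm{tr}\,g)^2$ on $\Gamma$ are different.

*Case II.* Take $S'=S$ and $c=M>0$. For $g$ with $\mathrm{tr}\,g$ transcendental, $\sigma_w(\mathrm{tr}\,\varphi(g))^2$ is algebraic and $(\mathrm{tr}\,g)^2$ is not.

*Case I.* Here $\varphi=\rho$ and $K_2\subset K\subset k_0$. If $w$ is archimedean with $\sigma_w|_{K_2}=\mathrm{id}$, then $\sigma_w(\mathrm{tr}\,g)^2=\sigma_w(\mathrm{tr}\,g^2)+2=(\mathrm{tr}\,g)^2$, so $\sigma_w(\mathrm{tr}\,g)=\pm\mathrm{tr}\,g$ and $\Lambda_w(g)=e^{t(g)}$. Let $a_\ast$ be the sum of $n_w$ over these $w$, and let $S'$ consist of the remaining places of $S$. Then (5) holds with $c=M-a_\ast$. To see $c>0$, note that $K$ is a number field and $\Gamma$ is not arithmetic, so Takeuchi's theorem leaves two possibilities. Either some $\mathrm{tr}\,g$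 is not an algebraic integer; then $|\mathrm{tr}\,g|_w>1$ at some finite $w$ of $k_0$, which lies in $S$ since outside $S$ all norms are $1$. Or some embedding of $K$ that is not the identity on $K_2$ is unbounded on traces; extended to $k_0$ it gives an archimedean $w\in S'$ and $g$ with $|\mathrm{tr}\,\varphi(g)|_w>2$. In both cases $\Lambda_w(g)>1$ for some $w\in S'$ and $g\in\Gamma$. The left side of (5) is then positive for this $g$, so $c>0$. Finally, if $\sigma_w|_{K_2}\neq\mathrm{id}$, then $\sigma_w(\mathrm{tr}\,g^2)\neq\mathrm{tr}\,g^2$ for some $g$, i.e. $\sigma_w(\mathrm{tr}\,g)^2\ne(\mathrm{tr}\,g)^2$.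

In both cases discard from $S'$ all $w$ with $\Lambda_w\equiv1$. Since $c>0$, something remains, and the claim holds.

**Step 2: an element $A$ that is expanding at all places of $S'$, and nonvanishing of leading coefficients.** We want to expand (5) along powers of $A$. Write $S'=\{w_1,\dots,w_m\}$. Using Lemma 1(ii) repeatedly, choose for each $n$ elements $e_j\in E$ such that $x_n=g_{w_1}^ne_1g_{w_2}^ne_2\cdots e_{m-1}g_{w_m}^n$ satisfies
$$\|\varphi(x_n)\|_w\ge c_0^{m-1}\prod_j\|\varphi(g_{w_j}^n)\|_w\ge c_0^{m-1}\Lambda_w(g_w)^n\qquad(w\in S'),$$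
where the last inequality drops all factors but one, each being at least $1$. By Lemma 1(i), for $n$ large some $A=x_ne$ with $e\in E$ has $|\mathrm{tr}\,\varphi(A)|_w>2$ for all $w\in S'$. Hence $\Lambda_w(A)>1$ for all $w\in S'$; in particular $A\ne1$.

Let $a$ be the real eigenvalue of $A$ with $|a|=e^{t(A)}$ and $\pi$ the corresponding rank one eigenprojection, so $A^n=a^n\pi+a^{-n}(1-\pi)$. For $w\in S'$ let $a_w\in\overline{k_{0,w}}$ be the eigenvalue of $\varphi(A)$ with $|a_w|_w=\Lambda_w(A)$ and $\pi_w$ its eigenprojection. For $B\in\Gamma$ put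
$$\beta(B)=\mathrm{tr}(\pi B),\qquad\beta_w(B)=\mathrm{tr}(\pi_w\varphi(B)).$$

*These numbers are never $0$.* If $\beta(B)=0$, then $\pi B\pi=0$, so $B$ maps $\mathrm{im}\,\pi$ to $\ker\pi$, i.e. one fixed point of $A$ to the other. Then $BAB^{-1}$ and $A$ share a fixed point, hence both by (F1). So $B$ preserves the pair of fixed points of $A$ and swaps them, against (F3). For $\beta_w(B)$, let $k=k_0(\lambda)\subset\mathbb R$ with $\lambda$ an eigenvalue of $\varphi(A)$. A field embedding $k\to\overline{k_{0,w}}$ extending $k_0\to k_{0,w}$ sends $\lambda$ to $a_w$ or $a_w^{-1}$. So $\beta_w(B)$ is the image of a diagonal entry of $\varphi(B)$ in the eigenbasis of $\varphi(A)$. This entry is nonzero by the same argument in $\varphi(\Gamma)$.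

**Step 3: first expansion, a relation between leading coefficients.** We have
$$\mathrm{tr}\,\varphi(A^nB)=a_w^n\beta_w(B)+a_w^{-n}\big(\mathrm{tr}\,\varphi(B)-\beta_w(B)\big).$$
For $w\in S'$ its absolute value tends to infinity with $n$. When $|\mathrm{tr}|_w\to\infty$, $\log\Lambda_w=\log|\mathrm{tr}|_w+o(1)$, because the trace is $\zeta+\zeta^{-1}$ with $|\zeta|_w=\Lambda_w$. So
$$\log\Lambda_w(A^nB)=n\log|a_w|_w+\log|\beta_w(B)|_w+o(1),\qquad t(A^nB)=n\log|a|+\log|\beta(B)|+o(1).$$
Insert this in (5) for $A^nB$, subtract $n$ times (5) for $A$, and let $n\to\infty$: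
$$\sum_{w\in S'}n_w\log|\beta_w(B)|_w=c\log|\beta(B)|\qquad\text{for all }B\in\Gamma.\tag{6}$$

**Step 4: second expansion, from logarithms to power series.** Let $B_1,B_2\in\Gamma$. Since $\pi X\pi=\mathrm{tr}(\pi X)\pi$, we have $\mathrm{tr}(\pi B_1\pi B_2)=\beta(B_1)\beta(B_2)$, and therefore
$$\beta(B_1A^mB_2)=a^m\beta(B_1)\beta(B_2)\,(1+a^{-2m}q),\qquad q=\frac{\mathrm{tr}(\pi B_1B_2)}{\beta(B_1)\beta(B_2)}-1 .$$
Likewise at $w$, with $q_w=\mathrm{tr}(\pi_w\varphi(B_1B_2))/(\beta_w(B_1)\beta_w(B_2))-1$. Apply (6) to $B_1A^mB_2$ and subtract (6) for $B_1$, (6) for $B_2$ and $m$ times (5) for $A$: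
$$\sum_{w\in S'}n_w\log|1+a_w^{-2m}q_w|_w=c\log|1+a^{-2m}q| .$$
For large $m$ the non-archimedean terms are exactly $0$. Let $S'_\infty$ be the archimedean part of $S'$, and view $a_w,q_w\in\mathbb C$ via $\sigma_w$. With $\log|1+z|=\mathrm{Re}\log(1+z)$, for all $m\ge m_0(B_1,B_2)$
$$\sum_{w\in S'_\infty}\frac{n_w}2\sum_{j\ge1}\frac{(-1)^{j+1}}j\big(a_w^{-2mj}q_w^j+\bar a_w^{-2mj}\bar q_w^{\,j}\big)=c\sum_{j\ge1}\frac{(-1)^{j+1}}ja^{-2mj}q^j,\tag{7}$$
all series being absolutely convergent. Both sides are combinations of exponentials $b^m$ with bases $b=a_w^{-2j},\bar a_w^{-2j},a^{-2j}$.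

*Coefficients can be compared.* Suppose $\sum_bc_bb^m=0$ for all $m\ge m_0$, where the bases $b\in\mathbb C$ are distinct with $0<|b|<1$, finitely many have modulus $>\varepsilon$ for each $\varepsilon>0$, and $\sum|c_b||b|^{m_0}<\infty$. Then all $c_b=0$. Otherwise let $R$ be the largest modulus of a $b$ with $c_b\ne0$. Divide by $R^m$. For $|b|<R$ the terms tend to $0$ and are dominated by $|c_b|(|b|/R)^{m_0}$, which is summable. So $\sum_{|b|=R}c_b(b/R)^m\to0$, a finite sum. For $b_1$ of modulus $R$ multiply by $(b_1/R)^{-m}$ and average over $m$: the terms with $b\ne b_1$ average to $0$, so $c_{b_1}=0$. This holds for every $b_1$ of modulus $R$, a contradiction.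

The bases in (7) satisfy these conditions, because $|a_w|>1$, $|a|>1$ and $S'_\infty$ is finite. Compare the coefficients of the base $a^{-2}$. Let $W\subset S'_\infty$ be the (possibly empty) set of $w$ for which $a_w^{2j_w}=a^2$ for some $j_w\ge1$. This $j_w$ is unique, as $|a_w|>1$; and as $a^2$ is real, $\bar a_w^{2j}=a^2$ is equivalent to $a_w^{2j}=a^2$. On the right only $j=1$ contributes. Hence
$$\sum_{w\in W}\frac{n_w(-1)^{j_w+1}}{2j_w}\big(q_w^{j_w}+\bar q_w^{\,j_w}\big)=c\,q\qquad\text{for all }B_1,B_2\in\Gamma,\tag{8}$$
and $W$ and the $j_w$ depend only on $A$.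

**Step 5: $\rho$ is independent of the other representations in (8).** Let $\rho_0=\rho$ and let $\rho_1,\dots,\rho_\mu$ be the representations $\sigma_w\circ\varphi$ and $\overline{\sigma_w}\circ\varphi$, $w\in W$, all regarded as maps $\Gamma\to\mathrm{PSL}_2(\mathbb C)$.

*Each $\rho_i$ has Zariski dense image.* For $\rho_0$ this is Step 3 of Section 3. Let $\sigma$ be $\sigma_w$ or $\overline{\sigma_w}$, and let a polynomial $f$ over $\mathbb C$ vanish on $\sigma\varphi(\Gamma)$ but not on $\mathrm{SL}_2(\mathbb C)$. Write $f=\sum_ic_if_i$ with $f_i$ over $\sigma(k_0)$ and $c_i\in\mathbb C$ linearly independent over $\sigma(k_0)$. At points with coordinates in $\sigma(k_0)$ the values of the $f_i$ lie in $\sigma(k_0)$, so every $f_i$ vanishes on $\sigma\varphi(\Gamma)$. Some $f_i$ does not vanish on $\mathrm{SL}_2$, i.e. is not divisible by $\det-1$. Applying $\sigma^{-1}$ to its coefficients gives a polynomial over $k_0$ that vanishes on $\varphi(\Gamma)$ and is not divisible by $\det-1$. This contradicts the density of $\varphi(\Gamma)$.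

By Step 1, and since $(\mathrm{tr}\,g)^2$ is real, $\mathrm{tr}^2\rho_i\not\equiv\mathrm{tr}^2\rho_0$ for $i\ge1$. Let $H_*$ be the Zariski closure of $(\rho_0,\dots,\rho_\mu)(\Gamma)$ in $\mathrm{PSL}_2(\mathbb C)^{\mu+1}$.

*Claim: $H_*\supset\mathrm{PSL}_2(\mathbb C)\times\{1\}^\mu$.* If $\mu=0$, this is the Zariski density of $\rho_0(\Gamma)$. Let $\mu\ge1$.

*Two factors.* For $i\ge1$ let $H_{0i}$ be the Zariski closure of $(\rho_0,\rho_i)(\Gamma)$. Images of algebraic groups under homomorphisms are closed, so $H_{0i}$ surjects onto both factors. Therefore $\{\alpha:(\alpha,1)\in H_{0i}\}$ and $\{\alpha:(1,\alpha)\in H_{0i}\}$ are normal in $\mathrm{PSL}_2(\mathbb C)$, which is simple as an abstract group. If one of them is everything, $H_{0i}$ contains one factor and surjects onto the other, so it is the full product. Otherwise both are trivial, and both projections of $H_{0i}$ are bijective homomorphisms of algebraic groups in characteristic $0$, hence isomorphisms. Then $H_{0i}$ is the graph of an algebraic automorphism of $\mathrm{PSL}_2(\mathbb C)$. Such an automorphism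 is inner, which gives $\mathrm{tr}^2\rho_i=\mathrm{tr}^2\rho_0$, a contradiction. So $H_{0i}$ is full.

*All factors.* The projection of $H_*$ to the coordinates $(0,i)$ is a closed subgroup containing $(\rho_0,\rho_i)(\Gamma)$, hence full. So for any $\alpha_i\in\mathrm{PSL}_2(\mathbb C)$ there is $h^{(i)}\in H_*$ with $0$-coordinate $\alpha_i$ and $i$-coordinate $1$. The iterated commutator $[h^{(1)},[h^{(2)},[\dots,h^{(\mu)}]]]$ (just $h^{(1)}$ if $\mu=1$) is trivial in every coordinate $i\ge1$, since one of its entries is trivial there. Its $0$-coordinate is $[\alpha_1,[\alpha_2,[\dots,\alpha_\mu]]]$, which is $\neq1$ for suitable $\alpha_i$ because $\mathrm{PSL}_2(\mathbb C)$ is not nilpotent. Hence $\{\alpha:(\alpha,1,\dots,1)\in H_*\}$ is nontrivial. It is normal in $\mathrm{PSL}_2(\mathbb C)$, because $H_*$ surjects onto the $0$-th factor. So it is everything.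

**Step 6: contradiction.** We read (8) as an algebraic identity in $B_1$ and move the $0$-th coordinate alone. By (F4) and (F2) there is $B_2\in\Gamma$ not commuting with $A$; fix it. As functions of $B_1\in\Gamma$, the quantities $q$, $q_w$, $\bar q_w$ are rational functions of $\rho_0(B_1)$, $\sigma_w\varphi(B_1)$, $\overline{\sigma_w}\varphi(B_1)$ respectively. For instance, $q$ is the value at $b=\rho_0(B_1)$ of
$$q(b)=\frac{\mathrm{tr}(\pi bB_2)\,\mathrm{tr}(\pi b)}{\mathrm{tr}(\pi b)^2\,\mathrm{tr}(\pi B_2)}-1 ,$$
whose numerator and denominator are even in $b$, hence regular on $\mathrm{PSL}_2(\mathbb C)$. For $q_w$ replace $\pi,B_2$ by $\pi_w,\varphi(B_2)$ (embedded in $\mathbb C$ via $\sigma_w$), and for $\bar q_w$ by the complex conjugates. Multiply (8) by suitable powers of the denominators $\mathrm{tr}(\pi b)^2$, $\mathrm{tr}(\pi_wb)^2,\dots$, the first one to the power one. These are nonzero on the images of $\Gamma$ by Step 2. Then (8) becomes an identity between regular functions on $\mathrm{PSL}_2(\mathbb C)^{\mu+1}$, valid on $(\rho_0,\dots,\rho_\mu)(\Gamma)$,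 hence on $H_*$, hence, by Step 5, at all points $(b,1,\dots,1)$ with $b\in\mathrm{PSL}_2(\mathbb C)$.

At these points the denominators in the coordinates $i\ge1$ equal $\mathrm{tr}(\pi_w)^2=1$ or its conjugate, and there
$$q_w=\frac{\mathrm{tr}(\pi_w\varphi(B_2))}{\mathrm{tr}(\pi_w\varphi(B_2))}-1=0,\qquad\bar q_w=0 .$$
So the left side vanishes. As $c\neq0$, $q(b)=0$ whenever $\mathrm{tr}(\pi b)\ne0$, that is, $\mathrm{tr}(\pi bB_2)=\mathrm{tr}(\pi b)\,\mathrm{tr}(\pi B_2)$ for these $b$. They are Zariski dense in the irreducible variety $\mathrm{SL}_2(\mathbb C)$, so the equation holds on all of $\mathrm{SL}_2(\mathbb C)$, and by linearity for all $b\in M_2(\mathbb C)$, since $\mathrm{SL}_2(\mathbb C)$ spans $M_2(\mathbb C)$. Writing it as $\mathrm{tr}\big(b\,(B_2\pi-\mathrm{tr}(\pi B_2)\pi)\big)=0$ for all $b$, we get $B_2\pi=\mathrm{tr}(\pi B_2)\,\pi$. So $B_2$ fixes the line $\mathrm{im}\,\pi$, i.e. a fixed point of $A$, and by (F1) it commutes with $A$. This contradicts the choice of $B_2$. $\square$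

## 8. The exponent exceeds one for non-arithmetic groups

**Proof of part 1 of the Main Theorem.** Let $\Gamma$ be cocompact and not arithmetic. Pass to the torsion-free subgroup of Section 3; it is not arithmetic either. Proposition 5 gives a deficient $g$. Lemma 4 then gives $\psi\in(0,M)$ with $\#X_r\ge c\,e^{2r}$ for large $r$, where $X_r$ is as in Proposition 3. Proposition 3 gives for the subgroup, and hence for the original group, whose trace set is larger,
$$\liminf_{T\to\infty}\frac{\log N_\Gamma(T)}{\log T}\ge\frac{2M}{M+\psi}>1 .$$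
So $N_\Gamma(T)\ge T^{1+\eta}$ for some $\eta>0$ and all $T\ge T_0$.

For the statement about intervals, $N_\Gamma(T)\le\sum_{0\le n\le T}\#(\mathrm{Tr}(\Gamma)\cap[n,n+1])$ has at most $T+1$ summands. So for all large $T$ some integer $n\in[0,T]$ has
$$\#(\mathrm{Tr}(\Gamma)\cap[n,n+1])\ge\frac{T^{1+\eta}}{T+1}\ge\tfrac13T^\eta\ge\tfrac13n^\eta .$$
Since $\Gamma$ is cocompact, each set $\mathrm{Tr}(\Gamma)\cap[n,n+1]$ is finite, whereas $\frac13T^\eta\to\infty$. Hence the integers $n$ found in this way are unbounded as $T\to\infty$, and the inequality $\#(\mathrm{Tr}(\Gamma)\cap[n,n+1])\ge\frac13n^\eta$ holds for infinitely many $n$. So B-C fails. $\square$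

With part 2 proved in Section 5 and the equivalences derived in Section 1, the Main Theorem is proved: for a cocompact Fuchsian group, B-C implies arithmeticity, as guessed. $\blacksquare$
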